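# Conformal boundary points, entire curves on a cubic surface, and the twisting of the Maskit slice

## 1. Curves on the cubic $x^2+y^2+z^2=xyz$ with controlled primitive traces

The proof turns on one kind of object: a holomorphic curve on a cubic surface whose "primitive traces" obey a bound governed by a point of the upper half-plane. We build it first and then say what it is for.

**The group.** Let $\pi=\langle A,B\rangle$ be free of rank $2$. An element is *primitive* if it belongs to a basis of $\pi$. Its *class* is its image $(m,n)\in\mathbb Z^2$ in $H_1$, where $A\mapsto(1,0)$ and $B\mapsto(0,1)$. For example $A^kB$ is primitive of class $(k,1)$, since $\{A,A^kB\}$ is a basis, and $AB^2$ is primitive of class $(1,2)$, since $\{AB^2,B\}$ is a basis. The class of a primitive element belongs to a basis of $\mathbb Z^2$, so its entries are coprime. Hence $A^2$ and $[A,B]$ are not primitive.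

**Fricke polynomials.** For each $g\in\pi$ there is a polynomial $t_g\in\mathbb Z[x,y,z]$ with
$$\operatorname{tr}\rho(g)=t_g\big(\operatorname{tr}\rho(A),\operatorname{tr}\rho(B),\operatorname{tr}\rho(AB)\big)\qquad\text{for all }\rho:\pi\to SL_2(\mathbb C),$$
and every triple $(x,y,z)\in\mathbb C^3$ occurs (explicit matrices are in Lemma 2). All computations come from the identity $\operatorname{tr}(MN)+\operatorname{tr}(M^{-1}N)=\operatorname{tr}M\operatorname{tr}N$ in $SL_2(\mathbb C)$. For example, $\operatorname{tr}(AB\cdot B)=\operatorname{tr}(AB)\operatorname{tr}(B)-\operatorname{tr}(A)$, so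
$$t_{AB^2}=zy-x,\qquad\text{and likewise}\qquad t_{A^{k+1}B}=x\,t_{A^kB}-t_{A^{k-1}B}.\tag{1}$$

**The surface.** Since $\operatorname{tr}\rho([A,B])=x^2+y^2+z^2-xyz-2$, we put
$$\mathcal X=\{(x,y,z)\in\mathbb C^3:x^2+y^2+z^2=xyz\}=\{\operatorname{tr}[A,B]=-2\}.$$
For instance $(3,3,3)\in\mathcal X$.

**Automorphisms.** For $h\in\mathrm{Aut}(\pi)$ put $P_h=(t_{h(A)},t_{h(B)},t_{h(AB)})$, a polynomial map of $\mathbb C^3$. Applying the definition of $t_g$ to $\rho\circ h$ gives
$$t_{h(g)}=t_g\circ P_h.\tag{2}$$
By Nielsen, $h([A,B])$ is conjugate to $[A,B]^{\pm1}$, so $P_h(\mathcal X)\subset\mathcal X$. Example: for $h(A)=A$, $h(B)=AB$ we get $h(AB)=A^2B$ and $P_h(x,y,z)=(x,z,xz-y)$. Directly, $x^2+z^2+(xz-y)^2-xz(xz-y)=x^2+z^2-y(xz-y)=x^2+y^2+z^2-xyz$.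

**Marked tori.** For $\tau\in\mathbb H$ let $X_\tau=(\mathbb C/(\mathbb Z+\tau\mathbb Z))\setminus\{0\}$, marked by $A\leftrightarrow1$, $B\leftrightarrow\tau$. This identifies the Teichmüller space of the once-punctured torus with $\mathbb H$. The quantity $|m+n\tau|/\sqrt{\operatorname{Im}\tau}$ is the length of the straight curve of class $(m,n)$ after the flat torus is scaled to area $1$.

**The trace sets.** For $R\ge0$ let
$$\mathcal T(R)=\{\pm2\cosh(L/2):L\in\mathbb C,\ |L|\le R\}.$$
It is compact, it increases with $R$, it lies in $\{|t|\le2e^{R/2}\}$, and $\mathcal T(0)=\{2,-2\}$. As $R\to0$ it shrinks to $\{2,-2\}$. Fix $C_0=2\sqrt{2\pi}$.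

**Definition.** A triple $(O,E,\varphi)$ with $O\subset\mathbb C$ open and $E:O\to\mathcal X$, $\varphi:\mathbb H\to O$ holomorphic is *admissible* if
$$t_g\big(E(\varphi(\tau))\big)\in\mathcal T\Big(C_0\frac{|m+n\tau|}{\sqrt{\operatorname{Im}\tau}}\Big)\quad\text{for all }\tau\in\mathbb H\text{ and all primitive }g\text{ of class }(m,n).\tag{H}$$

So $E$ is a curve on $\mathcal X$, and $\varphi$ parametrizes a part of it by conformal structures. The curve $E$ may live on a larger set than $\varphi(\mathbb H)$, and nothing is assumed about it there.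

**What it is for.** We want to show that a certain Riemann map $\varphi$ has no angular derivative at irrational points. If it had one, zooming in at that point while changing the marking would produce an admissible triple $(\mathbb C,E_\infty,\psi)$ with $\psi$ a *Möbius map* and $E_\infty$ an *entire* curve of growth $\log^+|E_\infty(w)|\le C(1+|w|^{1/2})$. A short computation shows that for $\psi$ a translation no such triple exists, and continued fractions reduce everything to that case.

## 2. The Maskit slice and the two kinds of boundary points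

**The slice.** $\mathcal M$ is the set of $\mu$ with $\operatorname{Im}\mu>0$ for which $G_\mu=\langle S,T_\mu\rangle$, where
$$S=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad T_\mu=\begin{pmatrix}-i\mu&-i\\-i&0\end{pmatrix},$$
is a free discrete group whose regular-set quotient $\Omega(G_\mu)/G_\mu$ is the union of a once-punctured torus and a thrice-punctured sphere. It is a one-complex-dimensional slice of the quasifuchsian space of the once-punctured torus, a simply connected domain whose boundary is a simple closed curve in the Riemann sphere.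

**Definition.** A finite boundary point $w$ is a *twist point* if a continuous branch of $\arg(z-w)$ on the domain satisfies $\liminf_{z\to w}\arg(z-w)=-\infty$ and $\limsup_{z\to w}\arg(z-w)=+\infty$.

**Definition.** A holomorphic map $\varphi$ on $\mathbb H$ is *conformal at* $\lambda\in\mathbb R$ if it has a finite angular limit $\varphi(\lambda)$ and a finite non-zero angular derivative $\kappa$: as $\tau\to\lambda$ inside any fixed sector $\{\theta\le\arg(\tau-\lambda)\le\pi-\theta\}$, we have $(\varphi(\tau)-\varphi(\lambda))/(\tau-\lambda)\to\kappa\ne0$.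

*Example.* The identity of $\mathbb H$ is conformal at every real point. On the other hand let $f(\tau)=\tau^{1+i/2}=\exp((1+\frac i2)\log\tau)$ on $\mathbb H$. Here $\log\tau$ fills the strip $\{0<\operatorname{Im}<\pi\}$, and multiplication by $1+\frac i2$ gives a slanted strip whose vertical sections have length $\pi(1+\frac14)<2\pi$, so $\exp$ is injective on it and $f$ is univalent. With $\theta=\arg\tau$ we have $|f|=|\tau|e^{-\theta/2}$ and $\arg f=\theta+\frac12\log|\tau|$. As $\tau\to0$ the argument tends to $-\infty$: the domain spirals around $0$ in one direction only. The ratio $f/\tau=e^{\frac i2\log|\tau|-\theta/2}$ has no limit. So $0$ is neither a point of conformality nor a twist point. The theorem quoted as (F3) says that such points are negligible.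

The question, posed as a conjecture in "The twisting boundary of the Maskit slice" (http://www.thesamovar.net/files/twisting.pdf), is whether almost every point of $\partial\mathcal M$ is a twist point. The answer is yes.

**Theorem 1.** Almost every point of $\partial\mathcal M$, with respect to harmonic measure, is a twist point.

Let $\varphi:\mathbb H\to\mathcal M$ be the Riemann map normalized by the marked conformal structure of the punctured torus, see (F1).

**Theorem 2.** $\varphi$ is conformal at no $\lambda\in\mathbb R\setminus\mathbb Q$.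

**Theorem 3.** If $(O,E,\varphi)$ is admissible, then $\varphi$ is conformal at no $\lambda\in\mathbb R\setminus\mathbb Q$ whose angular limit $\varphi(\lambda)$ lies in $O$.

Theorem 3 implies Theorem 2, which implies Theorem 1. It also covers Bers slices (Corollary 4). We use the following facts.

**(F1)** (Maskit; Kra, *J. AMS* 3 (1990); Keen–Series, *Topology* 32 (1993).) For $\mu\in\mathcal M$ the component $\Delta_\mu$ of $\Omega(G_\mu)$ over the punctured torus is simply connected and $G_\mu$-invariant. The intersection number of $(S,T_\mu)$ on $\Delta_\mu/G_\mu$ is a constant $\pm1$ on the connected set $\mathcal M$. Put $A=S$ and $B=T_\mu^{\pm1}$, with the sign making the intersection number of $(A,B)$ equal to that of $(1,\tau)$ on $X_\tau$. Sending $\mu$ to $\Delta_\mu/G_\mu$ marked by $(A,B)$ is a biholomorphism $\mathcal M\to\mathbb H$, and $\varphi$ is its inverse.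

Let us compute the character. We have $\operatorname{tr}S=2$ and $\operatorname{tr}T_\mu^{\pm1}=-i\mu$. Also
$$ST_\mu=\begin{pmatrix}-i\mu-2i&-i\\-i&0\end{pmatrix},\qquad ST_\mu^{-1}=\begin{pmatrix}1&2\\0&1\end{pmatrix}\begin{pmatrix}0&i\\i&-i\mu\end{pmatrix}=\begin{pmatrix}2i&i-2i\mu\\i&-i\mu\end{pmatrix},$$
with traces $-i(\mu+2)$ and $-i(\mu-2)$. So the character is
$$E(\mu)=\big(2,\,-i\mu,\,-i(\mu\pm2)\big),\tag{3}$$
polynomial in $\mu$. It lies in $\mathcal X$ because $4-\mu^2-(\mu\pm2)^2+2\mu(\mu\pm2)=4-2^2=0$. Since $G_\mu$ is free of rank $2$ and generated by two elements, it is free on $A,B$ (free groups of finite rank are Hopfian). Being torsion free it does not contain $-I$. So $\pi\to PSL_2(\mathbb C)$ is faithful.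

**(F2)** (Nielsen.) $\mathrm{Aut}(\pi)\to GL_2(\mathbb Z)$ is surjective, with kernel the inner automorphisms. Consequently *a primitive element is determined up to conjugacy by its class*. Indeed, complete $g,g'$ of equal class to bases $(g,k),(g',k')$. Invert $k'$ if necessary so that the two determinants in $\mathbb Z^2$ agree. Then the classes of $k,k'$ differ by a multiple of the class of $g'$, and multiplying $k'$ by a power of $g'$ makes them equal. The automorphism carrying one basis to the other acts trivially on $H_1$, so it is inner.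

There is also a geometric consequence. On $X_\tau$ take a closed straight curve of primitive class $(m,n)$ missing the puncture. A real-linear map preserving the lattice and sending $1$ to $m+n\tau$ induces a homeomorphism of $X_\tau$ that carries a straight curve freely homotopic to $A$ to our curve. So our curve is simple, and it is freely homotopic to a primitive element of class $(m,n)$, hence to all of them.

**(F3)** (McMillan, *Acta Math.* 123 (1969); Pommerenke, *Boundary Behaviour of Conformal Maps*, §6.4.) If $f$ is univalent on the disc or half-plane, then at almost every boundary point $\zeta$ either $f$ is conformal, or $f$ is *twisting*: $\liminf\arg(f(z)-f(\zeta))=-\infty$ and $\limsup\arg(f(z)-f(\zeta))=+\infty$ along every curve ending at $\zeta$.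

**(F4)** (Borel–Bernstein.) Almost every real number has unbounded partial quotients ("unbounded type").

## 3. Length–area: Kleinian groups satisfy (H)

**Lemma 1.** Let $\rho:\pi\to SL_2(\mathbb C)$ have projection to $PSL_2(\mathbb C)$ that is faithful with discrete image $G$. Suppose $\Omega(G)$ has a simply connected $G$-invariant component $\Delta$ with $\Delta/G\cong X_\tau$ as marked surfaces. Then $\operatorname{tr}\rho(g)\in\mathcal T(C_0|m+n\tau|/\sqrt{\operatorname{Im}\tau})$ for every primitive $g$ of class $(m,n)$. In particular $(\mathbb C,E,\varphi)$ from (F1) is admissible.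

The proof compares three lengths: the complex translation length $L$ of $\rho(g)$, the hyperbolic length $\ell$ of $g$ on $X_\tau$, and the flat length. Each comparison is one use of Cauchy–Schwarz.

**Step (a): $\operatorname{tr}\rho(g)=\pm2\cosh(L/2)$ with $|L|\le2\ell$.** This step bounds traces by hyperbolic length. $G$ is discrete and torsion free, so $\rho(g)$ is parabolic or loxodromic. If it is parabolic, take $L=0$. Otherwise conjugate so that $\rho(g)$ acts as $z\mapsto kz$, $|k|\ne1$. Its fixed points $0,\infty$ are limit points, so $\Delta\subset\mathbb C^*$, and since $\Delta$ is simply connected, $\log$ has a branch on $\Delta$.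

The class of $g$ in $H_1$ is non-zero, while peripheral elements are conjugate to powers of $[A,B]$ and have class $0$. So $g$ is nonperipheral and acts on $\Delta$, the universal cover of $X_\tau$, as a hyperbolic translation of length $\ell$. Uniformize $\Delta$ by the strip $\{0<\operatorname{Im}\zeta<\pi\}$, whose hyperbolic metric is $|d\zeta|/\sin(\operatorname{Im}\zeta)$, so that $g$ becomes $\zeta\mapsto\zeta+\ell$. Let $F$ be the uniformization followed by $\log$. Then $F(\zeta+\ell)-F(\zeta)$ is a continuous logarithm of $k$, hence a constant $L$ with $e^L=k$.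

The $F$-image of a horizontal segment of length $\ell$ joins two points differing by $L$, so it has length at least $|L|$. Integrate over heights in $(0,\pi)$:
$$\pi|L|\le\iint_{Q}|F'|,\qquad Q=[0,\ell)\times(0,\pi).$$
Since $\Delta$ is a $g$-invariant subset of $\mathbb C^*$, the annulus $\Delta/\langle g\rangle$ embeds in the torus $\mathbb C^*/\langle k\rangle\cong\mathbb C/(2\pi i\mathbb Z+L\mathbb Z)$. The area of this torus for $|dz/z|$ is $2\pi|\operatorname{Re}L|$, so $\iint_Q|F'|^2\le2\pi|\operatorname{Re}L|$. By Cauchy–Schwarz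
$$(\pi|L|)^2\le(\pi\ell)(2\pi|\operatorname{Re}L|),\qquad\text{so}\qquad|L|^2\le2\ell|\operatorname{Re}L|\le2\ell|L|,$$
and $|L|\le2\ell$. The eigenvalues of $\rho(g)$ are $\pm(e^{L/2},e^{-L/2})$ with a common sign.

**Step (b): $\ell\le\sqrt{2\pi}\,|m+n\tau|/\sqrt{\operatorname{Im}\tau}$.** This step bounds hyperbolic length by flat length. Cut the flat torus along the closed geodesic of class $(m,n)$ through the puncture. What remains is a flat cylinder in $X_\tau$ of circumference $|m+n\tau|$ and area $\operatorname{Im}\tau$, hence of height $\operatorname{Im}\tau/|m+n\tau|$. Its parallels are freely homotopic to $g$ by (F2), so each has hyperbolic length at least $\ell$. Write the hyperbolic metric as $\varrho\,|dz|$. Its area on $X_\tau$ is $2\pi$, so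
$$\Big(\ell\,\frac{\operatorname{Im}\tau}{|m+n\tau|}\Big)^2\le\Big(\iint\varrho\Big)^2\le\iint\varrho^2\cdot\operatorname{Im}\tau\le2\pi\operatorname{Im}\tau .$$

Together, $|L|\le2\ell\le2\sqrt{2\pi}\,|m+n\tau|/\sqrt{\operatorname{Im}\tau}$. For the last claim of the lemma, the representation of (F1) has character $E(\mu)$, so its trace on $g$ is $t_g(E(\mu))$, and at $\mu=\varphi(\tau)$ the marked quotient is $X_\tau$. $\square$

## 4. Traces at $\tau\to-k$ and $\tau\to-\frac12$, by hand

Let us see what (H) says in the Maskit slice. Here $x=2$, so the recurrence in (1) with $t_{B}=-i\mu$ and $t_{AB}=-i(\mu\pm2)$ gives $t_{A^kB}(E(\mu))=-i(\mu\pm2k)$. At $\tau=-k+is$ the class $(k,1)$ has $|k+\tau|/\sqrt{\operatorname{Im}\tau}=\sqrt s\to0$. So $-i(\varphi(\tau)\pm2k)$ approaches $\{2,-2\}$, and since $\operatorname{Im}\varphi>0$,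
$$\varphi(-k+is)\to\mp2k+2i\qquad(s\to0^+).$$
If $\varphi$ were affine, it would have to be $\tau\mapsto\pm2\tau+2i$, and this guess passes the test at all integers.

Now test the class $(1,2)$ at $\tau=-\frac12+is$, where $|1+2\tau|/\sqrt{\operatorname{Im}\tau}=2\sqrt s\to0$. We have $t_{AB^2}(E(\mu))=zy-x=-\mu(\mu\pm2)-2=-1-(\mu\pm1)^2$, which must tend to $\{2,-2\}$. So every cluster value of $\varphi(-\frac12+is)$ satisfies $(\mu\pm1)^2\in\{-3,1\}$. The affine guess gives $\mu=\mp1+2i$, that is $(\mu\pm1)^2=-4$ and trace $3$. It fails.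

This is the contradiction that will end the proof: *an affine parametrization cannot satisfy (H)*. The next section shows that an entire curve of order at most $\frac12$, parametrized by the identity, is forced into exactly this affine form.

## 5. No entire curve of order one half is parametrized by $\tau$ itself

**Proposition B.** There is no entire map $f=(X,Y,Z):\mathbb C\to\mathcal X$ with $\log^+|f(\sigma)|\le C(1+|\sigma|^{1/2})$ and $t_g(f(\sigma))\in\mathcal T(C_0|m+n\sigma|/\sqrt{\operatorname{Im}\sigma})$ for all $\sigma\in\mathbb H$ and all primitive $g$ of class $(m,n)$.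

Suppose $f$ exists.

**Step (i): $X$ is constant.** This puts $f$ on a line. Take $g=A$, of class $(1,0)$: $X(\sigma)=\pm2\cosh(L/2)$ with $|L|\le C_0/\sqrt{\operatorname{Im}\sigma}$. So $X$ is bounded on $\{\pi/4\le\arg\sigma\le3\pi/4,\ |\sigma|\ge1\}$, and by continuity on $|\sigma|\le1$. The complementary sector has opening $3\pi/2$. On its boundary $X$ is bounded, and inside $|X|\le e^{C(1+|\sigma|^{1/2})}$. The Phragmén–Lindelöf theorem says that a holomorphic function on a sector of opening $\gamma$, bounded on the boundary and of growth $\exp(C(1+|\sigma|^\beta))$ with $\beta<\pi/\gamma$, is bounded. Here $\pi/\gamma=\frac23>\frac12$. So $X$ is bounded on $\mathbb C$, and by Liouville it is constant. Along $i\mathbb R_+$ with $\operatorname{Im}\sigma\to\infty$ we have $L\to0$, so $X\equiv2\eta$ with $\eta=\pm1$.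

The equation of $\mathcal X$ becomes $4+Y^2+Z^2=2\eta YZ$, that is, $(Y-\eta Z)^2=-4$. So $Y-\eta Z=2\alpha i$ with a constant $\alpha=\pm1$, and
$$Z=\eta(Y-2\alpha i).$$

**Step (ii): $Y$ is affine.** This uses the classes $(k,1)$. Let $t_k=t_{A^kB}(f)$. Then $t_0=Y$, $t_1=Z$ and $t_{k+1}=2\eta t_k-t_{k-1}$. We claim $t_k=\eta^k(Y-2\alpha ik)$ for all $k\in\mathbb Z$. This holds for $k=0,1$, and the formula satisfies the recurrence:
$$2\eta\cdot\eta^k(Y-2\alpha ik)-\eta^{k-1}(Y-2\alpha i(k-1))=\eta^{k+1}\big(2Y-4\alpha ik-Y+2\alpha i(k-1)\big)=\eta^{k+1}\big(Y-2\alpha i(k+1)\big).$$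
The recurrence determines the sequence in both directions.

At $\sigma=-k+is$ the hypothesis for $A^kB$ gives $t_k=\pm2\cosh(L/2)$ with $|L|\le C_0\sqrt s\to0$ as $s\to0^+$. Since $f$ is continuous at the real point $-k$, $t_k(-k)=\pm2$. Put $q(\sigma)=Y(\sigma)+2\alpha i\sigma$. Then $q(-k)=Y(-k)-2\alpha ik\in\{2,-2\}$ for all $k\in\mathbb Z$, so $F=q^2-4$ vanishes on $\mathbb Z$, and $\log^+|F|\le C(1+|\sigma|^{1/2})$ with a new $C$.

Suppose $F\not\equiv0$. Let $\nu$ be its order of vanishing at $0$, let $F_1=F/\sigma^\nu$, and let $n(t)$ be the number of zeros of $F_1$ in $|\sigma|\le t$. All non-zero integers are zeros, so $n(t)\ge2\lfloor t\rfloor\ge t$ for $t\ge1$. Jensen's formula gives, for $r\ge1$,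
$$r-1\le\int_0^r\frac{n(t)}t\,dt=\frac1{2\pi}\int_0^{2\pi}\log|F_1(re^{i\theta})|\,d\theta-\log|F_1(0)|\le C'(1+r^{1/2}),$$
where we used $|F_1|\le|F|$ on $|\sigma|=r\ge1$. This is false for large $r$. So $F\equiv0$, $q\equiv2\beta$ with $\beta=\pm1$, and $Y(\sigma)=2\beta-2\alpha i\sigma$.

**Step (iii): the class $(1,2)$ gives the contradiction.** At $\sigma=-\frac12+is$ the hypothesis for $AB^2$ gives $|L|\le C_0\cdot2s/\sqrt s\to0$, so $(ZY-X)(-\frac12)=\pm2$. But $Y(-\frac12)=2\beta+\alpha i$ and $Z(-\frac12)=\eta(2\beta-\alpha i)$, so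
$$(ZY-X)(-\tfrac12)=\eta(2\beta-\alpha i)(2\beta+\alpha i)-2\eta=5\eta-2\eta=3\eta\ne\pm2.\qquad\square$$

## 6. Zooming in with mapping classes, and what happens outside $\mathcal M$

Suppose $\varphi$ is conformal at $\lambda$ with derivative $\kappa$, and put $\mu_\lambda=\varphi(\lambda)$. Zoom in at scale $r_j\to0$. To keep the traces from blowing up, change the marking at the same time. We first record how (H) reacts.

**Change of marking.** Let $h\in\mathrm{Aut}(\pi)$ with $h(A),h(B)$ of classes $(a,c),(b,d)$, $ad-bc=1$, and put $T_h(\tau)=\frac{d\tau+b}{c\tau+a}$. By (F2) every element of $PSL_2(\mathbb Z)$ is some $T_h$. (The example of Section 1 has $T_h(\tau)=\tau+1$.) If $g$ has class $(m,n)$, then $h(g)$ has class $(m',n')=(ma+nb,mc+nd)$. With $\sigma=T_h\tau$,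
$$m'+n'\tau=m(a+c\tau)+n(b+d\tau)=(a+c\tau)(m+n\sigma),\qquad\operatorname{Im}\sigma=\frac{\operatorname{Im}\tau}{|a+c\tau|^2},$$
and hence
$$\frac{|m'+n'\tau|}{\sqrt{\operatorname{Im}\tau}}=\frac{|m+n\sigma|}{\sqrt{\operatorname{Im}\sigma}}.\tag{4}$$

**The natural attempt.** Choose $T_j=T_{h_j}\in PSL_2(\mathbb Z)$ with $\sigma_j=T_j(\lambda+ir_j)$ in a compact part of $\mathbb H$, and look at
$$E_j(w)=P_{h_j}\big(E(\mu_\lambda+\kappa r_jw)\big).$$
By (2) and (4), the condition (H) for $h_j(g)$ at $\tau$ becomes the same condition for $g$ at $T_j\tau$. So $E_j$ is bounded on compact subsets of $\mathbb H$, uniformly in $j$, and a limit curve on $\mathbb H$ exists. It satisfies (H), parametrized by the Möbius limit $\psi$ of $(T_j^{-1}\sigma-\lambda)/r_j$.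

This is where the attempt stops. A curve on the half-plane alone is no contradiction. With $(\mathbb C,E,\varphi)$ the triple of the Maskit slice, the curve $E\circ\varphi\circ\psi^{-1}:\mathbb H\to\mathcal X$ composed with $\psi$ satisfies (H) in full. Proposition B used that $f$ is *entire*. So we must bound $E_j(w)$ for $w$ outside the half-plane. There $\mu_\lambda+\kappa r_jw$ has left the region controlled by (H): nothing tells us that the groups are discrete, and Lemma 1 is unavailable. What remains is the crude fact that $P_{h_j}$ consists of traces of words of known length: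

**Lemma 2.** If $|x|,|y|,|z|\le b_0$, then $|t_g(x,y,z)|\le2N^{|m|+|n|}$ for every primitive $g$ of class $(m,n)$, where $N=N(b_0)\ge1$.

*Proof.* The matrices
$$\begin{pmatrix}x&-1\\1&0\end{pmatrix},\qquad\begin{pmatrix}0&u\\-1/u&y\end{pmatrix},\qquad u+\tfrac1u=z,\ |u|\ge1,$$
have determinant $1$, traces $x,y$, and their product has trace $\frac1u+u=z$. So they realize $(x,y,z)$. Since $|u|\le|z|+1$, they and their inverses have norms at most some $N(b_0)\ge1$. A word of length $l$ in them has trace at most $2N^l$. It remains to see that $g$ is conjugate to a word of length $|m|+|n|$. The automorphisms $(A,B)\mapsto(A,AB)$ and $(A,B)\mapsto(AB,B)$ act on classes by $(m,n)\mapsto(m+n,n)$ and $(m,n)\mapsto(m,m+n)$. For coprime $m,n\ge0$ the Euclidean algorithm therefore writes $(m,n)$ as the class of the image of $A$ or $B$ under a product of these automorphisms. That image is a positive word, so its length is $m+n$, and it is primitive of class $(m,n)$. By (F2), $g$ is conjugate to it. For other signs, invert $A$ and/or $B$. $\square$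

For the $h_j$ above, the classes turn out to have size at most $Cr_j^{-1/2}$. So Lemma 2 gives $\log^+|E_j|\le Cr_j^{-1/2}$ on the whole disc $|w|\le\delta/r_j$, which is useless on compact sets, since it tends to infinity with $j$.

**What rescues it.** Look at that bound only on the far circle $|w|=\delta/r_j$. There $r_j^{-1/2}=\delta^{-1/2}|w|^{1/2}$, so it reads $\log^+|E_j|\le C|w|^{1/2}$ *with $C$ independent of $j$*. On a sector inside the half-plane, (H) also gives a bound of order $|w|^{1/2}$, because $\log|\text{trace}|$ is at most about $e^{d/2}$ at hyperbolic distance $d\approx\log|w|$. The uncontrolled region lies between these: a sector of opening less than $2\pi$. On it the harmonic function $|w|^{1/2}\cos(\vartheta/2)$ is positive and comparable to $|w|^{1/2}$, so a maximum principle carries the boundary bound inside.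

## 7. Renormalization at a conformal point

**Proposition A.** Let $(O,E,\varphi)$ be admissible and let $\varphi$ be conformal at $\lambda\in\mathbb R$, with $\mu_\lambda:=\varphi(\lambda)\in O$ and angular derivative $\kappa\ne0$. Let $T_j\in PSL_2(\mathbb Z)$, $r_j\to0^+$, with
$$\sigma_j:=T_j(\lambda+ir_j)\to\tau_0\in\mathbb H,\qquad x_j:=T_j(\infty)\to x,\qquad y_j:=T_j(\lambda)\to y\quad\text{in }\hat{\mathbb R}.$$
Then $x\ne y$, and there is a unique Möbius map $\psi$ with $\psi(\mathbb H)=\mathbb H$, $\psi(y)=0$, $\psi(x)=\infty$, $\psi(\tau_0)=i$. There is an entire map $E_\infty:\mathbb C\to\mathcal X$ such that $(\mathbb C,E_\infty,\psi)$ is admissible and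
$$\log^+|E_\infty(w)|\le C(1+|w|^{1/2})\qquad(w\in\mathbb C).\tag{5}$$

**Set-up.** The points $x_j,y_j$ are the endpoints of the geodesic $T_j(\lambda+i\mathbb R_+)$, which passes through $\sigma_j\to\tau_0\in\mathbb H$. So they cannot collapse together, and $x\ne y$. Put
$$\psi_j(\sigma)=\frac{T_j^{-1}\sigma-\lambda}{r_j}.$$
This Möbius map preserves $\mathbb H$, and $\psi_j(\sigma_j)=i$, $\psi_j(y_j)=0$, $\psi_j(x_j)=\infty$. Since the $\sigma_j$ converge in $\mathbb H$, the $\psi_j$ stay in a compact set of Möbius automorphisms of $\mathbb H$. Any limit sends $\tau_0,y,x$ to $i,0,\infty$, and three values determine a Möbius map. So $\psi$ exists, is unique, and $\psi_j\to\psi$ locally uniformly on $\mathbb H$.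

Write $T_j=T_{h_j}$ with entries $a_j,b_j,c_j,d_j$. Constants $C,C_1,C_2$ are independent of $j$ and $w$, and $C$ may change from line to line. Choose $\delta>0$ with $\{|\mu-\mu_\lambda|\le|\kappa|\delta\}\subset O$; it is decreased once in Step 1 and then fixed. For $|w|\le\delta/r_j$ put
$$E_j(w)=P_{h_j}\big(E(\mu_\lambda+\kappa r_jw)\big)\in\mathcal X,\qquad u_j=\max_{i=1,2,3}\log^+|E_{j,i}|.$$
Then $u_j$ is continuous, and subharmonic in the interior. Let $\Sigma_\theta=\{w\ne0:\theta\le\arg w\le\pi-\theta\}$ and $s=\sin(\pi/8)<\frac12$.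

**Step 1: bound on $\Sigma_{\pi/4}$.** Here we use (H). First we must know that points $\mu_\lambda+\kappa r_jw$ with $w\in\Sigma_{\pi/4}$ are values of $\varphi$, at points close to the expected ones. Put $G(t)=(\varphi(\lambda+t)-\mu_\lambda)/\kappa$. By conformality, after decreasing $\delta$,
$$|G(t)-t|\le\tfrac s4|t|\qquad(t\in\Sigma_{\pi/8},\ |t|\le2\delta).$$
Let $\zeta\in\Sigma_{\pi/4}$, $|\zeta|\le\delta$. The closed disc of center $\zeta$ and radius $s|\zeta|$ is seen from $0$ within the angle $\pi/8$ on either side of $\arg\zeta$, and $s<\frac12$, so it lies in $\Sigma_{\pi/8}\cap\{|\zeta|/2\le|t|\le2|\zeta|\}$. On its boundary circle $|G(t)-t|\le\frac s2|\zeta|<s|\zeta|=|t-\zeta|$. By Rouché, $G(t)-\zeta$ has a zero in the disc, as $t-\zeta$ does.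

Apply this with $\zeta=r_jw$ and write $t=r_jw'$. For $w\in\Sigma_{\pi/4}$, $|w|\le\delta/r_j$, we get
$$\mu_\lambda+\kappa r_jw=\varphi(\tau),\qquad\tau=\lambda+r_jw',\qquad w'\in\Sigma_{\pi/8},\qquad\tfrac12|w|\le|w'|\le2|w|.$$
The coordinates of $E_j(w)$ are $t_{h_j(g)}(E(\varphi(\tau)))$ for $g\in\{A,B,AB\}$. Put $\sigma=T_j\tau$; then $\psi_j(\sigma)=(\tau-\lambda)/r_j=w'$. The classes of $A,B,AB$ are $(1,0),(0,1),(1,1)$, so $|m+n\sigma|\le1+|\sigma|$. By (H), (4) and $|2\cosh(L/2)|\le2e^{|L|/2}$,
$$u_j(w)\le\log2+C\frac{1+|\sigma|}{\sqrt{\operatorname{Im}\sigma}}\le\log2+2C\,e^{d(\sigma,i)/2}.$$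
Here $d$ is hyperbolic distance. The second inequality follows from $\cosh d(\sigma,i)=1+\frac{|\sigma-i|^2}{2\operatorname{Im}\sigma}=\frac{1+|\sigma|^2}{2\operatorname{Im}\sigma}$, which gives $(1+|\sigma|)^2\le2(1+|\sigma|^2)=4\operatorname{Im}\sigma\cosh d(\sigma,i)\le4\operatorname{Im}\sigma\,e^{d(\sigma,i)}$.

Now $\psi_j^{-1}(i)=\sigma_j$ stays in a compact set, and $w'/|w'|$ stays in a compact arc of $\mathbb H$ because $w'\in\Sigma_{\pi/8}$. So
$$d(\sigma,i)\le d(\psi_j^{-1}w',\psi_j^{-1}i)+d(\sigma_j,i)\le d(w',i)+C\le\big|\log|w'|\big|+C.$$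
Since $|w'|$ and $|w|$ are comparable and $|w|^{1/2}+|w|^{-1/2}\ge2$ absorbs $\log2$,
$$u_j(w)\le C_1(|w|^{1/2}+|w|^{-1/2})\qquad(w\in\Sigma_{\pi/4},\ |w|\le\delta/r_j).\tag{6}$$

**Step 2: bound on $|w|=\delta/r_j$.** Here we use Lemma 2, so we must estimate the entries of $T_j$. Let $\tau_j=\lambda+ir_j$. Then
$$|a_j+c_j\tau_j|^2=\frac{r_j}{\operatorname{Im}\sigma_j}\le Cr_j,\qquad|b_j+d_j\tau_j|=|\sigma_j||a_j+c_j\tau_j|\le C\sqrt{r_j}.$$
Taking imaginary parts, $|c_j|r_j$ and $|d_j|r_j$ are at most $C\sqrt{r_j}$, so $|c_j|,|d_j|\le Cr_j^{-1/2}$. Then $|a_j|\le C\sqrt{r_j}+|c_j||\tau_j|\le Cr_j^{-1/2}$, and similarly $|b_j|\le Cr_j^{-1/2}$, because $r_j$ and $|\tau_j|$ are bounded. The elements $h_j(A),h_j(B),h_j(AB)$ are primitive, of classes $(a_j,c_j)$, $(b_j,d_j)$ and their sum. On $|w|=\delta/r_j$ the point $\mu=\mu_\lambda+\kappa r_jw$ lies on the circle $|\mu-\mu_\lambda|=|\kappa|\delta$, where $E$ is bounded. Lemma 2 gives $u_j\le\log2+Cr_j^{-1/2}\le Cr_j^{-1/2}=C\delta^{-1/2}|w|^{1/2}$ there. After enlarging $C_1$,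
$$u_j(w)\le C_1|w|^{1/2}\qquad(|w|=\delta/r_j).\tag{7}$$

**Step 3: the complementary sector.** Here the maximum principle replaces the missing information. Let
$$W=\mathbb C\setminus(\Sigma_{\pi/4}\cup\{0\})=\{w=-i|w|e^{i\vartheta}:w\ne0,\ |\vartheta|<\tfrac{3\pi}4\},$$
$$V(w)=C_2(|w|^{1/2}+|w|^{-1/2})\cos(\vartheta/2),\qquad C_2=\frac{C_1}{\cos(3\pi/8)}.$$
Since $iw=|w|e^{i\vartheta}$ on $W$, we have $V=C_2\operatorname{Re}[(iw)^{1/2}+(iw)^{-1/2}]$, which is harmonic on $W$. On $\overline W\setminus\{0\}$ we have $|\vartheta/2|\le3\pi/8$, so $V\ge C_1(|w|^{1/2}+|w|^{-1/2})$. The two bounding rays belong to $\Sigma_{\pi/4}$. So by (6) and (7), $V\ge u_j$ on these rays up to radius $\delta/r_j$ and on $\overline W\cap\{|w|=\delta/r_j\}$. For fixed $j$, $u_j$ is bounded near $0$ while $V\ge C_1|w|^{-1/2}\to\infty$, so $V\ge u_j$ on $\overline W\cap\{|w|=\varrho\}$ for all small $\varrho$. The maximum principle for the subharmonic function $u_j-V$ on $W\cap\{\varrho<|w|<\delta/r_j\}$, with $\varrho\to0$, gives $u_j\le V$ on $W\cap\{|w|<\delta/r_j\}$. Together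 with (6), and since $C_2\ge C_1$,
$$u_j(w)\le C_2(|w|^{1/2}+|w|^{-1/2})\qquad(0<|w|\le\delta/r_j).$$
The singular term is removed as follows. For $j$ large $\delta/r_j\ge1$. On $|w|=1$ we have $u_j\le2C_2$, so the maximum principle gives $u_j\le2C_2$ on $|w|\le1$. For $|w|\ge1$ the bound is at most $C_2(|w|^{1/2}+1)$. Hence
$$u_j(w)\le2C_2(1+|w|^{1/2})\qquad(|w|\le\delta/r_j).\tag{8}$$

**Step 4: the limit.** By (8) and Montel, a subsequence of $E_j$ converges locally uniformly on $\mathbb C$ to an entire map $E_\infty$. It takes values in the closed set $\mathcal X$ and satisfies (5). To see admissibility, fix $\sigma\in\mathbb H$. Then $T_j^{-1}\sigma=\lambda+r_j\psi_j(\sigma)$ with $\psi_j(\sigma)\to\psi(\sigma)\in\mathbb H$, so $T_j^{-1}\sigma$ tends to $\lambda$ inside a fixed sector. By conformality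
$$w_j:=\frac{\varphi(T_j^{-1}\sigma)-\mu_\lambda}{\kappa r_j}=\psi_j(\sigma)(1+o(1))\to\psi(\sigma).$$
By construction $\mu_\lambda+\kappa r_jw_j=\varphi(T_j^{-1}\sigma)$. For primitive $g$ of class $(m,n)$, (2), (H) at $T_j^{-1}\sigma$, and (4) give
$$t_g(E_j(w_j))=t_{h_j(g)}\big(E(\varphi(T_j^{-1}\sigma))\big)\in\mathcal T\Big(C_0\frac{|m+n\sigma|}{\sqrt{\operatorname{Im}\sigma}}\Big).$$
This set is compact and does not depend on $j$, so it contains the limit $t_g(E_\infty(\psi(\sigma)))$. Thus $(\mathbb C,E_\infty,\psi)$ is admissible. $\square$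

## 8. Continued fractions choose the mapping classes

Let $\lambda=[a_0;a_1,a_2,\dots]$ be irrational with convergents $p_k/q_k$ and complete quotients $\lambda_{k+1}=[a_{k+1};a_{k+2},\dots]$. Put $s_k=(-1)^{k+1}$ and
$$T^{(k)}(\tau)=s_k\,\frac{-q_{k-1}\tau+p_{k-1}}{q_k\tau-p_k}.$$
Its determinant is $s_k(p_kq_{k-1}-p_{k-1}q_k)=s_k(-1)^{k-1}=1$, so $T^{(k)}\in PSL_2(\mathbb Z)$. From $\lambda=\frac{\lambda_{k+1}p_k+p_{k-1}}{\lambda_{k+1}q_k+q_{k-1}}$ we get $\lambda_{k+1}(q_k\lambda-p_k)=p_{k-1}-q_{k-1}\lambda$. Hence
$$T^{(k)}(\infty)=-s_k\,\frac{q_{k-1}}{q_k},\qquad T^{(k)}(\lambda)=s_k\lambda_{k+1}.\tag{9}$$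
If $T$ is $T^{(k)}$ followed by an integer translation and $\sigma=T(\lambda+ir)$, then $\operatorname{Im}\sigma=r/|q_k(\lambda+ir)-p_k|^2\le r/(q_kr)^2$, so
$$r\le\frac1{q_k^2\operatorname{Im}\sigma}.\tag{10}$$

**Proof of Theorem 3.** Let $(O,E,\varphi)$ be admissible, and suppose $\varphi$ is conformal at an irrational $\lambda$ with $\varphi(\lambda)\in O$.

**Case (a): $\lambda$ of unbounded type.** The aim is to make $\psi$ a translation, which requires $x=\infty$. Choose $k=k(j)\to\infty$ with $a_{k+1}\to\infty$, and let $T_j=T^{(k)}-s_ka_{k+1}$. By (9),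
$$|x_j|=a_{k+1}+\frac{q_{k-1}}{q_k}\to\infty,\qquad y_j=s_k(\lambda_{k+1}-a_{k+1})\in(-1,1).$$
Pass to a subsequence with $y_j\to y$. Let $\sigma_j=T_j(\lambda+ir_j)$ be the point of the geodesic from $x_j$ to $y_j$ with $|\sigma_j-y_j|=1$. This geodesic is a semicircle of diameter $D_j=|x_j-y_j|$, so the point exists once $D_j>1$, and $\sigma_j-y_j$ makes with the diameter an angle of cosine $1/D_j\to0$. So $\sigma_j\to y+i$. By (10), $r_j\to0$. Proposition A applies with $x=\infty$, $\tau_0=y+i$, and then $\psi(\sigma)=\sigma-y$. The map $f(\sigma)=E_\infty(\sigma-y)=E_\infty(\psi(\sigma))$ is entire into $\mathcal X$, satisfies $\log^+|f|\le C(1+|\sigma|^{1/2})$ by (5), and satisfies the trace condition of Proposition B because $(\mathbb C,E_\infty,\psi)$ is admissible. This contradicts Proposition B.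

**Case (b): $\lambda$ irrational of bounded type, $a_k\le M$ for $k\ge1$.** Now $x$ will be finite and Proposition B does not apply directly. The aim is to produce an admissible triple to which Case (a) applies. Take $T_j=T^{(k)}$ with $k=k(j)\to\infty$ of fixed parity. By (9), $x_j$ and $y_j$ have opposite signs and
$$|x_j-y_j|=\lambda_{k+1}+\frac{q_{k-1}}{q_k}\in[1,M+2].$$
Pass to a subsequence with $x_j\to x$, $y_j\to y$ in $\mathbb R$. Let $\sigma_j=T_j(\lambda+ir_j)=\frac{x_j+y_j}2+\frac i2|x_j-y_j|$ be the highest point of the geodesic from $x_j$ to $y_j$. It converges in $\mathbb H$, and $r_j\to0$ by (10). Proposition A gives an admissible triple $(\mathbb C,E_\infty,\psi)$ with $\psi$ a Möbius map whose only pole is $x$. Choose $s\in\mathbb R\setminus\{x\}$ of unbounded type. Then $\psi$ is holomorphic at $s$ with $\psi'(s)\ne0$, so $\psi$ is conformal at $s$, and $\psi(s)\in\mathbb C$. This contradicts Case (a) applied to $(\mathbb C,E_\infty,\psi)$ at $s$. $\square$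

**Proof of Theorem 2.** By Lemma 1 the triple $(\mathbb C,E,\varphi)$ of (F1) is admissible. If $\varphi$ is conformal at $\lambda$, its angular limit is finite, so it lies in $O=\mathbb C$, and Theorem 3 shows that $\lambda$ is rational. $\square$

**Proof of Theorem 1.** Since $\partial\mathcal M$ is a Jordan curve in the sphere, $\varphi$ extends to a homeomorphism $\overline{\mathbb H}\cup\{\infty\}\to\overline{\mathcal M}$ (Carathéodory), the closure being taken in the sphere. Harmonic measure on $\partial\mathcal M$ is, up to the choice of base point, the image of the measure $\frac{dt}{\pi(1+t^2)}$ on $\mathbb R$. So it is mutually absolutely continuous with the image of Lebesgue measure. By Theorem 2 the set of $\lambda\in\mathbb R$ at which $\varphi$ is conformal is contained in $\mathbb Q$, a null set. By (F3), $\varphi$ is twisting at almost every $\lambda\in\mathbb R$, and we may discard the at most one $\lambda$ with $\varphi(\lambda)=\infty$. At such $\lambda$ let $w=\varphi(\lambda)$. Since $\mathcal M$ is simply connected and $w\notin\mathcal M$,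 $\arg(z-w)$ has a continuous branch on $\mathcal M$. Along the image of a vertical segment ending at $\lambda$, which ends at $w$, this branch has $\liminf=-\infty$ and $\limsup=+\infty$. So $w$ is a twist point. $\square$

For Theorem 1 alone, Case (a) and (F4) suffice.

## 9. Bers slices

The only inputs of Theorem 3 are an entire (or locally defined) character map and (H). Bers slices provide both.

**Corollary 4.** Let $\mathcal B\subset B_2\cong\mathbb C$ be a Bers slice of the once-punctured torus in its Bers embedding. The Riemann map $\mathbb H\to\mathcal B$ given by the marked conformal structure is conformal at no irrational point. At almost every point of $\mathbb R$ it is twisting.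

Let $\Gamma\cong\pi$ be a Fuchsian group on the lower half-plane $\mathbb L$ uniformizing the fixed surface. $B_2$ is the one-dimensional space of holomorphic quadratic differentials $q$ for $\Gamma$ on $\mathbb L$ with $\sup|q|\,|\operatorname{Im}\zeta|^2<\infty$.

**Step 1: holonomy, holomorphic in $q$ and lifted to $SL_2(\mathbb C)$.** Choose matrices in $SL_2(\mathbb R)$ for the generators. Since $\pi$ is free, this lifts $\Gamma$ to $SL_2(\mathbb R)$. For $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ in the lift and a solution $y$ of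
$$y''+\tfrac12qy=0\tag{11}$$
put $(y|\gamma)(\zeta)=(c\zeta+d)\,y(\gamma\zeta)$. Its first derivative is $c\,y(\gamma\zeta)+(c\zeta+d)^{-1}y'(\gamma\zeta)$. In the second derivative the two terms with $y'(\gamma\zeta)$ cancel, and it equals $(c\zeta+d)^{-3}y''(\gamma\zeta)=-\frac12(c\zeta+d)^{-3}q(\gamma\zeta)y(\gamma\zeta)=-\frac12q(\zeta)\,(y|\gamma)(\zeta)$, by $q(\gamma\zeta)=(c\zeta+d)^4q(\zeta)$. So $y|\gamma$ is again a solution. Wronskians of solutions are constant, and the same formulas show that $y\mapsto y|\gamma$ preserves them.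

Let $y_1,y_2$ be the solutions with $(y,y')=(1,0)$ and $(0,1)$ at a fixed base point, and write $(y_2,y_1)^{\top}|\gamma=M_\gamma\,(y_2,y_1)^{\top}$. Then $M_\gamma\in SL_2(\mathbb C)$ and $M_{\gamma\gamma'}=M_\gamma M_{\gamma'}$. The quotient $y_2/y_1$, which solves the Schwarzian equation with data $q$, satisfies $(y_2/y_1)\circ\gamma=M_\gamma(y_2/y_1)$. So $\rho_q(\gamma)=M_\gamma$ is the holonomy, lifted to $SL_2(\mathbb C)$. Solutions of (11) with fixed initial values depend holomorphically on $q$, so the entries of $M_\gamma$ are entire in $q\in B_2\cong\mathbb C$.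

**Step 2: the character lies in $\mathcal X$.** We must show that $\operatorname{tr}\rho_q([A,B])=-2$. In the lifted Fuchsian group the commutator is parabolic, with trace $\pm2$. A pair in $SL_2(\mathbb C)$ whose commutator has trace $2$ is reducible. A reducible group is solvable, and a free group of rank $2$ is not. So the Fuchsian commutator has trace $-2$. Conjugating in $SL_2(\mathbb R)$, and replacing the commutator by its inverse if necessary, we may assume that it is $-\begin{pmatrix}1&1\\0&1\end{pmatrix}$. This conjugation preserves $\mathbb L$, the bound on $q$, and the traces of $\rho_q$. The commutator then acts on solutions by $y\mapsto-y(\zeta+1)$.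

Now $q(\zeta+1)=q(\zeta)$, so $q=Q(t)$ with $t=e^{-2\pi i\zeta}$ and $|t|=e^{-2\pi|\operatorname{Im}\zeta|}$. Since $|q|\,|\operatorname{Im}\zeta|^2$ is bounded, $q\to0$ as $\operatorname{Im}\zeta\to-\infty$. So $Q$ extends holomorphically to $|t|<1$ with $Q(0)=0$, that is $q=O(e^{-2\pi|\operatorname{Im}\zeta|})$. With $D=t\,\frac{d}{dt}$ we have $\frac{d^2}{d\zeta^2}=-4\pi^2D^2$, and (11) becomes
$$D^2y=\frac{Q(t)}{8\pi^2}\,y,\qquad\frac{Q(t)}{8\pi^2}=\sum_{k\ge1}Q_kt^k.$$
We look for $y=\sum c_nt^n$ with $c_0=1$: the coefficients are determined by $n^2c_n=\sum_{k=1}^nQ_kc_{n-k}$. Choose $R\in(0,1)$ and $K>0$ with $|Q_k|\le KR^{-k}$, and put $P=(1+K)/R$. If $|c_m|\le P^m$ for $m<n$, then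
$$n^2|c_n|\le K\sum_{k=1}^nR^{-k}P^{n-k}\le KP^n\sum_{k\ge1}(RP)^{-k}=\frac{KP^n}{RP-1}=P^n,$$
so $|c_n|\le P^n$. The series converges for $|t|<1/P$. It is a solution of (11) far down in $\mathbb L$, and as a solution of a linear equation it extends to $\mathbb L$. It tends to $1$ as $\operatorname{Im}\zeta\to-\infty$, so it is not zero, and it satisfies $y(\zeta+1)=y(\zeta)$. Hence the commutator acts on the solution space with an eigenvalue $-1$ and determinant $1$, and its trace is $-2$.

**Step 3: conclusion.** We obtain an entire map $E:\mathbb C\to\mathcal X$, $q\mapsto$ the character of $\rho_q$. By Bers there is a biholomorphism $\varphi:\mathbb H\to\mathcal B$ such that $\rho_{\varphi(\tau)}$ is quasifuchsian and its second invariant component, which is simply connected, has quotient the marked surface $X_\tau$, with $(A,B)$ suitably oriented. By Lemma 1, $(\mathbb C,E,\varphi)$ is admissible. Where $\varphi$ is conformal its angular limit is finite, so it lies in $O=\mathbb C$. Theorem 3 gives the first claim. Since $\mathbb Q$ is a null set,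 (F3) gives the second. $\square$
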